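
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Separability of semistratifiable spaces\\ with star countable extent}


\begin{abstract}
A space $X$ has star countable extent if every open cover $\mathcal U$ of $X$
admits a subspace $A$ of countable extent whose star with respect to
$\mathcal U$ is all of $X$. We determine when every semistratifiable space with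
star countable extent is separable. For Hausdorff spaces this holds if and only
if $2^{2^{\aleph_0}}<\aleph_\omega$, and for regular spaces (equivalently, for
zero-dimensional spaces) if and only if $2^{\aleph_0}<\aleph_\omega$; so the
question is independent of ZFC. In ZFC, separability does follow if the extent
of the space is less than $\aleph_\omega$ or if all $\pi$-characters are at most
$\aleph_\omega$, in particular for first countable spaces.
\end{abstract}

\section{Introduction}

\subsection{The question}

All spaces are Hausdorff, regular spaces are Hausdorff by definition, and
\emph{zero-dimensional} means having a base of clopen sets. Write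
$\mathfrak c=2^{\aleph_0}$.

For a family $\mathcal U$ of subsets of $X$ and $A\subseteq X$, the \emph{star}
of $A$ is
\[
 st(A,\mathcal U)=\bigcup\{U\in\mathcal U: U\cap A\ne\emptyset\}.
\]
The \emph{extent} $e(X)$ is the supremum of the cardinalities of closed discrete
subspaces of $X$. The space $X$ is an \emph{SCE-space} (has star countable
extent) if for every open cover $\mathcal U$ there is $A\subseteq X$ with
$e(A)\le\aleph_0$ and $st(A,\mathcal U)=X$. It is \emph{star countable} if $A$
can always be chosen countable. Finally, $X$ is \emph{semistratifiable} if one
can assign to each $n\in\omega$ and each closed $H\subseteq X$ an open set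
$G(n,H)\supseteq H$ such that
\[
 H=\bigcap_{n\in\omega}G(n,H),\qquad\text{and}\qquad
 G(n,H)\subseteq G(n,K)\ \text{ whenever } H\subseteq K \text{ are closed}.
\]
So closed sets are $G_\delta$-sets, in a monotone way. In a metric space the
$2^{-n}$-neighborhoods of $H$ will do. Semistratifiability passes to
subspaces: for $Y\subseteq X$ and $H$ closed in $Y$ use
$G_Y(n,H)=Y\cap G(n,\overline H)$.

A separable space is an SCE-space: a countable dense set $A$ has countable
extent and meets every nonempty member of every open cover. The converse fails in
general. The one-point compactification of an uncountable discrete space is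
compact, so it is an SCE-space (take $A=X$), and it is not separable. In
a semistratifiable space, on the other hand, countable extent does imply
separability (Corollary~\ref{cor:extent} below), and it was asked in \cite{SCE}
whether the weaker star condition suffices:

\begin{quote}
\emph{Is every semistratifiable SCE-space separable?}
\end{quote}

The simplest case suggests the answer ``yes.'' Suppose $X$ is star countable and
developable: there are open covers $\mathcal U_n$ such that for each $x$ the sets
$st(\{x\},\mathcal U_n)$ form a local base at $x$. Choose countable $A_n$ with
$st(A_n,\mathcal U_n)=X$. If $O$ is open and $x\in O$, pick $n$ with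
$st(\{x\},\mathcal U_n)\subseteq O$ and $U\in\mathcal U_n$ with $x\in U$ and
$U\cap A_n\neq\emptyset$; then $U\subseteq O$, so $A_n$ meets $O$. Hence
$\bigcup_nA_n$ is dense. The argument works because countably many covers
capture the whole topology. In a semistratifiable space without countable local
bases, each cover has its own countable set $A$, and it is not evident that one
countable set can serve all covers. Whether it can turns out to depend on
cardinal arithmetic.

\subsection{The results}

\begin{theorem}\label{thm:A}
The following are equivalent:
\begin{enumerate}
\item[(1)] every semistratifiable SCE-space is separable;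
\item[(2)] $2^{\mathfrak c}<\aleph_\omega$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:B}
The following are equivalent:
\begin{enumerate}
\item[(1)] every regular semistratifiable SCE-space is separable;
\item[(2)] every zero-dimensional (hence Tychonoff) semistratifiable SCE-space is
separable;
\item[(3)] $\mathfrak c<\aleph_\omega$.
\end{enumerate}
\end{theorem}

The \emph{$\pi$-character} of a point $x$ is the least cardinality of a
\emph{local $\pi$-base} at $x$, that is, of a family of nonempty open sets such
that every neighborhood of $x$ contains a member of the family. A
\emph{$\pi$-base} of $X$ is a family of nonempty open sets such that every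
nonempty open set contains a member.

\begin{theorem}[ZFC]\label{thm:C}
Let $X$ be a semistratifiable SCE-space. If $e(X)<\aleph_\omega$ (in particular,
if $|X|<\aleph_\omega$), or if every point of $X$ has $\pi$-character at most
$\aleph_\omega$ (in particular, if $X$ is first countable, for example
semimetrizable), then $X$ is separable.
\end{theorem}

Recall that $X$ is semimetrizable if there is a symmetric function
$d\colon X\times X\to[0,\infty)$ with $d(x,y)=0$ iff $x=y$, such that
$x\in\overline A$ iff $d(x,A)=0$; here $d(x,A)=\inf\{d(x,a):a\in A\}$ and
$d(x,\emptyset)=\infty$. Such a space is first countable: $x$ is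
interior to each ball $B$ of radius $\varepsilon>0$ about $x$, since
$d(x,X\setminus B)\ge\varepsilon$, and if $O\ni x$ is open, then
$d(x,X\setminus O)>0$, so $O$ contains a ball about $x$. Hence the interiors of
the balls of radius $2^{-n}$ form a local base at $x$.

\smallskip
\noindent\textbf{Consequences.}
\begin{itemize}
\item Under GCH we have $2^{\mathfrak c}=\aleph_2$, and the answer is ``yes.''
\item Adding $\aleph_{\omega+1}$ Cohen reals to a model of GCH gives
$\mathfrak c=\aleph_{\omega+1}$, and the answer is ``no,'' even for
zero-dimensional spaces. So the question is undecidable in ZFC.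
\item By Easton's theorem, $\mathfrak c=\aleph_1$ together with
$2^{\aleph_1}=\aleph_{\omega+1}$ is consistent. There the answer is ``yes'' for
regular spaces and ``no'' for Hausdorff spaces.
\item The bound $e(X)<\aleph_\omega$ in Theorem~\ref{thm:C} is sharp: whenever
counterexamples exist at all, that is, whenever $2^{\mathfrak c}\ge\aleph_\omega$,
Section~\ref{sec:examples} provides one of cardinality $\aleph_\omega$. So
$e(X)\le\aleph_\omega$ is not a sufficient condition in ZFC.
\end{itemize}

\subsection{Why $\aleph_\omega$}\label{ss:why}

The star condition will be replaced by one about neighborhoods of points.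

\begin{definition}\label{def:pinned}
Let $Z$ be a space and let $O_x\ni x$ $(x\in Z)$ be open sets. A set
$A\subseteq Z$ \emph{pins} the assignment $(O_x)$ if $A\cap O_x\ne\emptyset$ for
all $x\in Z$. The space $Z$ is \emph{countably pinned} if every such assignment
is pinned by a countable set.
\end{definition}

In the language of Banakh--Ravsky and of Juh\'asz--Soukup--Szentmikl\'ossy, the
``pinning down number'' of $Z$ is countable; nothing from their papers is used
here. A countably pinned space is star countable, hence SCE: given an open cover
$\mathcal U$, choose $O_x\in\mathcal U$ with $x\in O_x$; if $A$ pins $(O_x)$, then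
$st(A,\mathcal U)=Z$. Section~\ref{sec:reduction} shows that a nonseparable
semistratifiable SCE-space always contains a nonseparable countably pinned
subspace. So how large must a nonseparable countably pinned space be?

\emph{The smallest case.} Let $Z=\{z_\alpha:\alpha<\omega_1\}$ be nonseparable
and suppose that every nonempty open subset of $Z$ is uncountable. Then $Z$ is
not countably pinned. Indeed, the open sets
$B_\alpha=Z\setminus\overline{\{z_\beta:\beta<\alpha\}}$ are nonempty, hence
uncountable, so we can choose distinct points $y_\alpha\in B_\alpha$ by
recursion on $\alpha<\omega_1$. Assign $B_\alpha$ to $y_\alpha$ and $Z$ to all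
other points. A countable $A\subseteq Z$ is contained in
$\{z_\beta:\beta<\alpha\}$ for some $\alpha<\omega_1$; so $A$ misses $B_\alpha$
and does not pin the assignment.

Apart from the assumption that nonempty open sets are as large as $Z$, the
argument needs only that the countable subsets of $Z$ have a cofinal family
(every countable set is contained in a member) of size at most $|Z|$. Such a
family exists for $|Z|=\aleph_n$, but not for $|Z|=\aleph_\omega$, by
diagonalization:

\begin{quote}
$(\Delta)$ \emph{If $Q_\xi$ $(\xi<\omega_\omega)$ are countable subsets of
$\omega_\omega$, there is a countable $\{\beta_n:n\in\omega\}\subseteq\omega_\omega$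
not contained in any $Q_\xi$: choose
$\beta_n\in\omega_\omega\setminus\bigcup_{\xi<\omega_n}Q_\xi$. This is possible
because that union has cardinality at most $\aleph_n$. Every $\xi<\omega_\omega$
is below some $\omega_n$, and then $\beta_n\notin Q_\xi$.}
\end{quote}

The obstruction to the positive proof is also the engine of the counterexamples.
These are topologies on $\omega_\omega\times T$ with $T$ countable. If each
$O_x$ is so large that it meets every column $\{\beta\}\times T$ with $\beta$
outside some countable set $Q_x$, then by $(\Delta)$ countably many columns, which
together form a countable set, pin all the $O_x$ at once. The bounds $\mathfrak c$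
and $2^{\mathfrak c}$ enter from above, because a countable pinning set has only
$\mathfrak c$ subsets and this limits the number of regular open sets.

\section{From star countable extent to countably pinned spaces}
\label{sec:reduction}

A subset $D$ of $X$ is closed discrete if and only if every point of $X$ has a
neighborhood meeting $D$ in at most one point (points are closed). Every subset
of a closed discrete set is closed in $X$. A set $E\subseteq X$ is
\emph{$\sigma$-closed-discrete in $X$} if it is a countable union of closed
discrete subsets of $X$; countable unions of such sets are again such.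

In a star countable space, neighborhoods assigned to the points of a closed
discrete set can be met by one countable set (Lemma~\ref{lem:star}). To exploit
this we look for a dense $\sigma$-closed-discrete set $L\subseteq X$. The
countable set obtained in this way lies in $X$ and not necessarily in $L$; to
move it into $L$ we shall want every point of $X$ to be the limit of a sequence
from $L$ (Lemma~\ref{lem:L}).

We first note that spaces which are themselves $\sigma$-closed-discrete are
automatically semistratifiable; this will be used for the counterexamples.

\begin{lemma}\label{lem:sigma}
If $X=\bigcup_{n\in\omega} D_n$ with all $D_n$ closed discrete, then $X$ is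
semistratifiable.
\end{lemma}

\begin{proof}
Put $G(n,H)=X\setminus\bigl((D_0\cup\dots\cup D_n)\setminus H\bigr)$. The removed
set is a finite union of subsets of closed discrete sets, hence closed, so
$G(n,H)$ is open. It contains $H$, and it grows with $H$. If $x\notin H$, then
$x\in D_k\setminus H$ for some $k$, so $x\notin G(k,H)$. Hence
$\bigcap_nG(n,H)=H$.
\end{proof}

In the next three lemmas $X$ is a semistratifiable space with operator $G$.
The set $L$ will be assembled from sets produced by transfinite recursion, each
new point avoiding chosen neighborhoods of the earlier ones. The first lemma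
says that such sets are small in the sense we need.

\begin{lemma}\label{lem:rightsep}
Let $R=\{x_\alpha:\alpha<\theta\}\subseteq X$, and let $V_\alpha\ni x_\alpha$ be
open sets with $x_\beta\notin V_\alpha$ for $\alpha<\beta<\theta$. Then $R$ is
$\sigma$-closed-discrete in $X$.
\end{lemma}

\begin{proof}
The $V_\alpha$ keep later points away from $x_\alpha$. Semistratifiability must
keep the earlier ones away and then upgrade ``discrete'' to ``closed discrete.''

Let $K_\alpha=X\setminus V_\alpha$ and
$R_m=\{x_\alpha: x_\alpha\notin G(m,K_\alpha)\}$. Since
$x_\alpha\notin K_\alpha=\bigcap_mG(m,K_\alpha)$, we have $R=\bigcup_mR_m$.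

Fix $m$. For $x_\alpha\in R_m$ put $N_\alpha=G(m,\{x_\alpha\})\cap V_\alpha$, an
open neighborhood of $x_\alpha$. We claim $N_\alpha\cap R_m=\{x_\alpha\}$. If
$\beta>\alpha$, then $x_\beta\notin V_\alpha$. If $\beta<\alpha$ and
$x_\beta\in R_m$, then $x_\alpha\notin V_\beta$, that is,
$\{x_\alpha\}\subseteq K_\beta$. So monotonicity gives
$G(m,\{x_\alpha\})\subseteq G(m,K_\beta)$, and $x_\beta\notin G(m,K_\beta)$
because $x_\beta\in R_m$.

Now let $U=\bigcup\{N_\alpha:x_\alpha\in R_m\}$ and
$F_j=X\setminus G(j,X\setminus U)$. The sets $F_j$ are closed, and
$\bigcup_jF_j=X\setminus\bigcap_jG(j,X\setminus U)=U\supseteq R_m$. Each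
$R_m\cap F_j$ is closed discrete in $X$: a point $p\notin F_j$ has the
neighborhood $X\setminus F_j$, which misses it, and a point
$p\in F_j\subseteq U$ lies in some $N_\alpha$, which meets it in at most one
point. So each $R_m=\bigcup_j(R_m\cap F_j)$ is $\sigma$-closed-discrete, and
hence so is $R=\bigcup_mR_m$.
\end{proof}

\begin{lemma}\label{lem:conv}
Let $g(n,x)=\bigcap_{k\le n}G(k,\{x\})$, an open neighborhood of $x$. If
$x\in g(n,x_n)$ for all $n\in\omega$, then $x_n\to x$.
\end{lemma}

\begin{proof}
Let $O\ni x$ be open and $H=X\setminus O$. Pick $k$ with $x\notin G(k,H)$. If
$n\ge k$ and $x_n\in H$, then $x\in g(n,x_n)\subseteq G(k,\{x_n\})\subseteq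
G(k,H)$, a contradiction. So $x_n\in O$ for all $n\ge k$.
\end{proof}

\begin{lemma}\label{lem:L}
There is a set $L\subseteq X$, $\sigma$-closed-discrete in $X$, such that every
point of $X$ is the limit of a sequence from $L$.
\end{lemma}

\begin{proof}
For each $n$ choose points
$x^n_\alpha\in X\setminus\bigcup_{\beta<\alpha}g(n,x^n_\beta)$ by recursion on
$\alpha$ as long as possible. The points are distinct, so the recursion stops;
let $L_n$ be the set of chosen points. Then $X=\bigcup_{y\in L_n}g(n,y)$, and
$L_n$ is $\sigma$-closed-discrete by Lemma~\ref{lem:rightsep} with
$V_\alpha=g(n,x^n_\alpha)$. Let $L=\bigcup_nL_n$. Given $x\in X$, choose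
$x_n\in L_n$ with $x\in g(n,x_n)$ for each $n$; then $x_n\to x$ by
Lemma~\ref{lem:conv}.
\end{proof}

\begin{corollary}\label{cor:extent}
A semistratifiable space of countable extent is separable. A semistratifiable
SCE-space is star countable.
\end{corollary}

\begin{proof}
Let $X$ be semistratifiable with $e(X)\le\aleph_0$. The set $L$ of
Lemma~\ref{lem:L} is dense in $X$, and it is a countable union of closed discrete
sets, which are countable. So $X$ is separable.

For the second statement let $\mathcal U$ be an open cover of a semistratifiable
SCE-space $X$ and let $A\subseteq X$ satisfy $e(A)\le\aleph_0$ and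
$st(A,\mathcal U)=X$. As a subspace, $A$ is semistratifiable, so by the first
statement it has a countable dense subset $D$. Every $U\in\mathcal U$ that meets
$A$ meets $D$, so $st(D,\mathcal U)=X$.
\end{proof}

\begin{lemma}\label{lem:star}
Let $X$ be star countable, let $E$ be $\sigma$-closed-discrete in $X$, and let
$O_e\ni e$ be open for $e\in E$. Then some countable $A\subseteq X$ meets every
$O_e$.
\end{lemma}

\begin{proof}
It suffices to treat a closed discrete set $D$ in place of $E$, and then to take
the union of countably many countable sets. The sets
$O_d\setminus(D\setminus\{d\})$, $d\in D$, are open because $D\setminus\{d\}$ is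
closed, and together with $X\setminus D$ they cover $X$. Let $A$ be a countable
set whose star with respect to this cover is $X$. The only member of the cover
containing $d\in D$ is $O_d\setminus(D\setminus\{d\})$, so $A$ meets it, and
therefore meets $O_d$.
\end{proof}

\begin{proposition}\label{prop:reduction}
Let $X$ be a semistratifiable SCE-space and let $L$ be as in
Lemma~\ref{lem:L}. Then $L$ is dense in $X$, the subspace $L$ is countably
pinned, and $|L|\le\aleph_0\cdot e(X)$. If $L$ is separable, so is $X$.
\end{proposition}

\begin{proof}
$L$ is dense since every point is a limit of a sequence from $L$; so a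
countable dense subset of $L$ is dense in $X$. The cardinality bound holds since
$L$ is a union of countably many closed discrete subsets of $X$.

To see that $L$ is countably pinned, let $O_x=\widetilde O_x\cap L$ $(x\in L)$ be
given, with $\widetilde O_x\ni x$ open in $X$. By Corollary~\ref{cor:extent} and
Lemma~\ref{lem:star}, some countable $A_0\subseteq X$ meets all
$\widetilde O_x$. This set need not lie in $L$, and here the sequences are used:
for each $a\in A_0$ fix a sequence in $L$ converging to $a$, and let
$A\subseteq L$ be the countable set of all terms of these sequences. If
$a\in A_0\cap\widetilde O_x$, then some term of the sequence of $a$ lies in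
$\widetilde O_x\cap L=O_x$. So $A$ pins $(O_x)$.
\end{proof}

\section{The size of a nonseparable countably pinned space}
\label{sec:size}

Semistratifiability now disappears from the argument. Let $Z$ be any (Hausdorff)
nonseparable countably pinned space. Pinning handles only one neighborhood per
point. To apply it to a prescribed family of open sets we must choose a
different point in each of them, as in Section~\ref{ss:why}, and for this the
open sets must be large. The next lemma provides an open subspace where they are.

\begin{lemma}\label{lem:W}
There are a nonempty open set $W\subseteq Z$ and an uncountable cardinal $\mu$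
such that the subspace $W$ is countably pinned and every nonempty open subset of
$W$ is nonseparable and has cardinality $\mu$.
\end{lemma}

\begin{proof}
Every disjoint family $\mathcal V$ of nonempty open subsets of $Z$ is countable:
choose $x_V\in V$ for $V\in\mathcal V$, assign $V$ to $x_V$ and $Z$ to the other
points; a countable set pinning this assignment meets all members of
$\mathcal V$, which are disjoint.

Now let $\mathcal V$ be a maximal disjoint family of nonempty separable open
subsets of $Z$. It is countable, so $\bigcup\mathcal V$ is separable and hence not
dense. By maximality, every nonempty open subset of the nonempty open set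
$Z\setminus\overline{\bigcup\mathcal V}$ is nonseparable. Among these subsets let
$W$ be one of minimal cardinality, and let $\mu=|W|$. Then every nonempty open
subset of $W$ is nonseparable and has cardinality $\mu$, and $\mu>\aleph_0$
because $W$ is nonseparable.

Given open $O_x\subseteq W$ with $x\in O_x$ for $x\in W$, put $O_x=Z$ for
$x\in Z\setminus W$. If a countable $A$ pins this assignment on $Z$, then
$A\cap W$ meets every $O_x$ with $x\in W$. So $W$ is countably pinned.
\end{proof}

Fix $W$ and $\mu$ as in Lemma~\ref{lem:W}. Closures and interiors below are taken
in $W$.

\begin{lemma}\label{lem:S}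
If $\mathcal B$ is a family of at most $\mu$ nonempty open subsets of $W$, then
some countable $A\subseteq W$ meets every member of $\mathcal B$.
\end{lemma}

\begin{proof}
Write $\mathcal B=\{B_\xi:\xi<\kappa\}$ with a cardinal $\kappa\le\mu$. Since
$|B_\xi|=\mu>|\xi|$, we can choose distinct points $z_\xi\in B_\xi$ by recursion.
Assign $B_\xi$ to $z_\xi$ and $W$ to all other points of $W$. A countable set
pinning this assignment meets all $B_\xi$.
\end{proof}

Recall that $G\subseteq W$ is \emph{regular open} if
$G=\operatorname{int}\overline G$. For every open $O$, the set
$\operatorname{int}\overline O$ is regular open and contains $O$.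

\begin{proposition}\label{prop:size}
With $W$ and $\mu$ as above:
\begin{enumerate}
\item[(1)] $\mu\ge\aleph_\omega$;
\item[(2)] $W$ has no $\pi$-base of cardinality at most $\mu$;
\item[(3)] if $\mu>\mathfrak c$, then $W$ has at most $\mathfrak c$ regular open
subsets;
\item[(4)] $\mu\le2^{\mathfrak c}$;
\item[(5)] if $Z$ is regular, then $\mu\le\mathfrak c$.
\end{enumerate}
\end{proposition}

\begin{proof}
(1) We first show by induction on $n$ that there is a family of at most
$\aleph_n$ countable subsets of $\omega_n$ such that every countable subset of
$\omega_n$ is contained in a member. For $n=0$ take $\{\omega\}$. For the step,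
a countable subset of $\omega_{n+1}$ is contained in some ordinal
$\alpha<\omega_{n+1}$, because $\omega_{n+1}$ is regular and uncountable. Since
$|\alpha|\le\aleph_n$, the induction hypothesis, carried over by an injection of
$\alpha$ into $\omega_n$, yields such a family of size at most $\aleph_n$ for
$\alpha$. The union of these families over all $\alpha<\omega_{n+1}$ has size at
most $\aleph_{n+1}$.

Suppose $\mu=\aleph_n$ for some $n$. Then there is a family $\mathcal C$ of at
most $\mu$ countable subsets of $W$ such that every countable subset of $W$ is
contained in a member. For $C\in\mathcal C$ the open set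
$B_C=W\setminus\overline C$ is nonempty, because $W$ is not separable. By
Lemma~\ref{lem:S} some countable $A\subseteq W$ meets all $B_C$. But
$A\subseteq C$ for some $C\in\mathcal C$, so $A\cap B_C=\emptyset$, a
contradiction. As $\mu$ is infinite and is none of the $\aleph_n$, we get
$\mu\ge\aleph_\omega$.

(2) A countable set meeting every member of a $\pi$-base is dense. If a
$\pi$-base had size at most $\mu$, Lemma~\ref{lem:S} would give such a set, but
$W$ is not separable.

(3) Suppose that $\mu\ge\mathfrak c^+$ and that $G_\xi$, $\xi<\mathfrak c^+$, are
distinct regular open subsets of $W$. For $\xi\ne\eta$ at least one of the open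
sets $G_\xi\setminus\overline{G_\eta}$, $G_\eta\setminus\overline{G_\xi}$ is
nonempty: otherwise
$G_\xi\subseteq\operatorname{int}\overline{G_\eta}=G_\eta$ and likewise
$G_\eta\subseteq G_\xi$, so $G_\xi=G_\eta$. There are at most
$\mathfrak c^+\le\mu$ sets of the form $G_\xi\setminus\overline{G_\eta}$, so by
Lemma~\ref{lem:S} some countable $A$ meets all the nonempty ones. Thus for
$\xi\neq\eta$ some point of $A$ lies in exactly one of $G_\xi$ and $G_\eta$. So
the sets $A\cap G_\xi$, $\xi<\mathfrak c^+$, are distinct subsets of the countable
set $A$, which is impossible.

(4) We may assume $\mu>\mathfrak c$. Map $x\in W$ to the set of all regular open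
subsets of $W$ containing $x$. This map is injective: if $x\ne y$, choose disjoint
open sets $O\ni x$ and $O'\ni y$; then $\operatorname{int}\overline O$ is regular
open, contains $x$, and misses $O'\ni y$. By (3) there are at most
$2^{\mathfrak c}$ possible values, so $\mu=|W|\le2^{\mathfrak c}$.

(5) If $Z$ is regular, so is $W$, and the regular open sets form a base of $W$:
if $x\in O$ with $O$ open, choose an open $U$ with
$x\in U\subseteq\overline U\subseteq O$; then
$x\in\operatorname{int}\overline U\subseteq O$. If $\mu>\mathfrak c$, then by (3)
the nonempty members of this base form a $\pi$-base of size at most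
$\mathfrak c<\mu$, which contradicts (2).
\end{proof}

In this section the separation axioms are used only in (4) and (5). In a
Hausdorff space the regular open sets only separate points, which bounds $|W|$ by
$2^{\mathfrak c}$; in a regular space they form a base, and (2) gives the better
bound.

\begin{proof}[Proof of Theorem~\ref{thm:A} \textup{(2)$\Rightarrow$(1)},
Theorem~\ref{thm:B} \textup{(3)$\Rightarrow$(1)$\Rightarrow$(2)}, and
Theorem~\ref{thm:C}]
Let $X$ be a nonseparable semistratifiable SCE-space, and let $L$ be as in
Lemma~\ref{lem:L}. By Proposition~\ref{prop:reduction}, $L$ is countably pinned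
and nonseparable. Apply the results of this section to $Z=L$ to obtain
$W\subseteq L$ and $\mu$.

By (1) and (4) of Proposition~\ref{prop:size},
$\aleph_\omega\le\mu\le2^{\mathfrak c}$. This proves (2)$\Rightarrow$(1) of
Theorem~\ref{thm:A}.

If $X$ is regular, so is $L$, and (1) and (5) give
$\aleph_\omega\le\mu\le\mathfrak c$. This proves (3)$\Rightarrow$(1) of
Theorem~\ref{thm:B}; (1)$\Rightarrow$(2) there is trivial, as zero-dimensional
spaces are regular.

Next, $\aleph_\omega\le\mu\le|L|\le\aleph_0\cdot e(X)$, so
$e(X)\ge\aleph_\omega$. This is the first half of Theorem~\ref{thm:C}, and the
case $|X|<\aleph_\omega$ is included since $e(X)\le|X|$.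

Finally, suppose that every point of $X$ has $\pi$-character at most
$\aleph_\omega$. For $x\in W$ let $\mathcal P_x$ be a local $\pi$-base at $x$ in
$X$ with $|\mathcal P_x|\le\aleph_\omega$. Since $L$ is dense in $X$, the sets
$P\cap L$, $P\in\mathcal P_x$, are nonempty, and they form a local $\pi$-base at
$x$ in $L$. As $W$ is open in $L$, those contained in $W$ form a local $\pi$-base
at $x$ in $W$. Collecting these over all $x\in W$ gives a $\pi$-base of $W$ of
size at most $\mu\cdot\aleph_\omega=\mu$, which contradicts
Proposition~\ref{prop:size}(2).
\end{proof}

\section{Counterexamples of size $\aleph_\omega$}\label{sec:examples}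

\subsection{A criterion}

Both examples live on a product $X=\omega_\omega\times T$ with $T$ countable. We
call the sets $\{\beta\}\times T$ \emph{columns} and the sets
$\omega_\omega\times\{t\}$ \emph{levels}.

\begin{lemma}\label{lem:columns}
Let $T$ be a nonempty countable set, and let $X=\omega_\omega\times T$ carry a
Hausdorff topology such that
\begin{enumerate}
\item[(i)] every level is closed discrete;
\item[(ii)] for every countable $Q\subseteq\omega_\omega$ some nonempty open set is
disjoint from $Q\times T$;
\item[(iii)] every nonempty open set meets all but countably many columns.
\end{enumerate}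
Then $X$ is a semistratifiable SCE-space of cardinality $\aleph_\omega$ and is not
separable.
\end{lemma}

\begin{proof}
$X$ is semistratifiable by (i) and Lemma~\ref{lem:sigma}. A countable subset of
$X$ is contained in $Q\times T$ for some countable $Q$, so by (ii) it is not
dense. We show that $X$ is countably pinned, hence SCE. Let open $O_x\ni x$ be
given. By (iii) choose countable sets $Q_x\subseteq\omega_\omega$ such that $O_x$
meets $\{\beta\}\times T$ for every $\beta\notin Q_x$. As in $(\Delta)$, for
each $n$ the set $\bigcup\{Q_x:x\in\omega_n\times T\}$ has cardinality at most
$\aleph_n$, so we can pick $\beta_n<\omega_\omega$ outside it. Then the column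
$\{\beta_n\}\times T$ meets $O_x$ for all $x\in\omega_n\times T$. Since
$X=\bigcup_n(\omega_n\times T)$, the countable set
$\bigcup_n\{\beta_n\}\times T$ pins $(O_x)$.
\end{proof}

Conditions (ii) and (iii) pull in opposite directions: open sets must be able to
avoid any countable set of columns, yet no nonempty open set, and in particular
no nonempty finite intersection of open sets, may avoid more. To reconcile them
we use large independent families and many ultrafilters.

\begin{lemma}\label{lem:ind}
\begin{enumerate}
\item[(a)] \textup{(Fichtenholz--Kantorovich)} There is a family of $\mathfrak c$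
subsets $I_r$ of $\omega$, indexed by $r\in\mathcal P(\omega)$, such that for all
disjoint finite $P,N\subseteq\mathcal P(\omega)$ the set
$\bigcap_{r\in P}I_r\setminus\bigcup_{r\in N}I_r$ is infinite.
\item[(b)] \textup{(Posp\'i\v{s}il)} There are $2^{\mathfrak c}$ nonprincipal
ultrafilters on $\omega$.
\end{enumerate}
\end{lemma}

Here the empty intersection is $\omega$.

\begin{proof}
(a) It suffices to find such subsets of the countably infinite set $\Phi$ of all
pairs $(F,\mathcal F)$ with $F\subseteq\omega$ finite and
$\mathcal F\subseteq\mathcal P(F)$. Let
$I_r=\{(F,\mathcal F)\in\Phi:r\cap F\in\mathcal F\}$. Given $P$ and $N$, choose $k$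
such that the sets $r\cap\{0,\dots,k-1\}$, $r\in P\cup N$, are pairwise distinct.
For every $k'\ge k$ and $F=\{0,\dots,k'-1\}$, the pair
$(F,\{r\cap F:r\in P\})$ belongs to $I_r$ for $r\in P$ and does not belong to
$I_r$ for $r\in N$. These are infinitely many pairs.

(b) For $S\subseteq\mathcal P(\omega)$ the sets $I_r$ $(r\in S)$,
$\omega\setminus I_r$ $(r\notin S)$ and all cofinite sets together have the
finite intersection property by (a). Any ultrafilter $q_S$ containing them is
nonprincipal, and $q_S\ne q_{S'}$ for $S\ne S'$.
\end{proof}

\subsection{A zero-dimensional example when $\mathfrak c\ge\aleph_\omega$}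

Assume $\mathfrak c\ge\aleph_\omega$ and let $X=\omega_\omega\times\omega$. To obtain (ii)
we want, for each countable $A\subseteq\omega_\omega$, an open set living on the
columns outside $A$; to obtain Hausdorffness and (i) we want neighborhoods of a
point $x$ that contain no other point of a given level. For zero-dimensionality
these sets are declared clopen. Then finitely many of them and of their
complements must not intersect in a nonempty set that is too thin for (iii), and
this is achieved by thinning each of them out by its own member of an
independent family.

Let $\mathcal A$ be the set of countably infinite subsets of $\omega_\omega$, and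
let $J$ be the disjoint union of $\mathcal A$ and
$\{(x,m):x=(\alpha,k)\in X,\ m\in\omega,\ m\ge k\}$. Since
$|\mathcal A|\le\aleph_\omega^{\aleph_0}\le\mathfrak c^{\aleph_0}=\mathfrak c$, we
have $|J|\le\mathfrak c$. So by Lemma~\ref{lem:ind}(a) there is a family
$\{I_j:j\in J\}$ of subsets of $\omega$ such that
$\bigcap_{j\in P}I_j\setminus\bigcup_{j\in N}I_j$ is infinite for all disjoint
finite $P,N\subseteq J$. Put
\begin{align*}
 S_A&=\{(\beta,l)\in X:\beta\notin A,\ l\in I_A\}&&(A\in\mathcal A),\\
 S_{(x,m)}&=\{x\}\cup\{(\beta,l)\in X:l>m,\ l\in I_{(x,m)}\}
 &&(x=(\alpha,k)\in X,\ m\ge k),
\end{align*}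
and give $X$ the topology whose subbase consists of all $S_j$ $(j\in J)$ and their
complements. The finite intersections of subbasic sets are clopen and form a
base. We verify the hypotheses of Lemma~\ref{lem:columns}.

\emph{Hausdorff.} Let $x=(\alpha,k)$ and $y=(\beta,l)$ be distinct; by symmetry
we may assume $k\le l$. The clopen set $S_{(y,l)}$ contains $y$, and its other
points have second coordinate greater than $l\ge k$; so it does not contain $x$.

\emph{(i)} Let $y=(\beta,l)\in X$, consider the level
$D_k=\omega_\omega\times\{k\}$, and put $m=\max\{k,l\}$. The points of
$S_{(y,m)}$ other than $y$ have second coordinate greater than $m\ge k$, so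
$S_{(y,m)}\cap D_k\subseteq\{y\}$. Hence $D_k$ is closed discrete.

\emph{(ii)} Given a countable $Q\subseteq\omega_\omega$, choose
$A\in\mathcal A$ with $Q\subseteq A$. The open set
$S_A=(\omega_\omega\setminus A)\times I_A$ is nonempty and disjoint from
$Q\times\omega$.

\emph{(iii)} It suffices to consider a nonempty basic open set
$B=\bigcap_{j\in P}S_j\setminus\bigcup_{j\in N}S_j$ with finite
$P,N\subseteq J$ (the empty intersection being $X$). Then $P\cap N=\emptyset$,
because $B\ne\emptyset$. Let $Q$ be
the union of the finitely many sets $A\in\mathcal A\cap(P\cup N)$; it is
countable. Fix $\beta\in\omega_\omega\setminus Q$ and consider, for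
$j\in P\cup N$, the trace $\{l:(\beta,l)\in S_j\}$ of $S_j$ on the column of
$\beta$. If $j=A\in\mathcal A$, then $\beta\notin A$ and the trace is exactly
$I_A$. If $j=(x,m)$, the trace differs from $I_j$ at most in the numbers $l\le m$.
So the trace of $B$ agrees, up to a finite set, with
$\bigcap_{j\in P}I_j\setminus\bigcup_{j\in N}I_j$, which is infinite. Hence $B$
meets $\{\beta\}\times\omega$ for every $\beta\notin Q$.

\begin{proof}[Proof of Theorem~\ref{thm:B} \textup{(2)$\Rightarrow$(3)}]
If (3) fails, then $\mathfrak c\ge\aleph_\omega$, and by
Lemma~\ref{lem:columns} the space just constructed is a zero-dimensional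
semistratifiable SCE-space that is not separable. So (2) fails. Together with
Section~\ref{sec:size} this proves Theorem~\ref{thm:B}.
\end{proof}

\subsection{A Hausdorff example when $2^{\mathfrak c}\ge\aleph_\omega$}

Assume $2^{\mathfrak c}\ge\aleph_\omega$. The previous construction used at least
$\aleph_\omega$ members of an independent family on $\omega$, and if
$\mathfrak c<\aleph_\omega$ there are not that many subsets of $\omega$. There
are, however, $\aleph_\omega$ ultrafilters on $\omega$, and ultrafilters can
separate points. This time we take the finest topology compatible with the
requirement that an open set containing a point should contain ``almost all''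
points of ``many'' levels immediately above it. Levels are then indexed by a tree,
because the same requirement applies to the points above.

By Lemma~\ref{lem:ind}(b) fix distinct nonprincipal ultrafilters $p_\alpha$
$(\alpha<\omega_\omega)$ on $\omega$. Let $\mathrm{Seq}=\omega^{<\omega}$ be the
countable set of finite sequences of natural numbers, ordered by extension
$\subseteq$, write $s^\frown n$ for $s$ followed by $n$, and let
$X=\omega_\omega\times\mathrm{Seq}$. Call $O\subseteq X$ open if for each
$(\alpha,s)\in O$ there is a countable $Q\subseteq\omega_\omega$ with
\begin{equation}\label{eq:open}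
\{n\in\omega:(\beta,s^\frown n)\in O\ \text{for all}\
\beta\in\omega_\omega\setminus Q\}\in p_\alpha .
\end{equation}
This defines a topology. The sets $\emptyset$ and $X$ are open, and a union of
open sets is open because $p_\alpha$ is closed under supersets. For the
intersection of two open sets take the union of the two sets $Q$; the set in
\eqref{eq:open} then contains the intersection of two members of $p_\alpha$.

Two kinds of open sets will be used. The cone $K_s=\{(\beta,t)\in X:t\supseteq s\}$
is open, since for a point of $K_s$ the set in \eqref{eq:open}, with
$Q=\emptyset$, is $\omega$. For $x=(\alpha,s)$ and $F\in p_\alpha$ the set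
\[
 N(x,F)=\{x\}\cup\bigcup_{n\in F}K_{s^\frown n}
\]
is open: at $x$ the set in \eqref{eq:open}, with $Q=\emptyset$, is $F$, and every
other point lies in an open cone contained in $N(x,F)$. Two cones $K_s$, $K_t$ are
disjoint if $s$ and $t$ are incomparable. Consequently, for $x=(\alpha,s)$,
\begin{equation}\label{eq:cone}
 N(x,\omega\setminus\{n\})\cap K_t=\emptyset\quad\text{whenever } t\supseteq
 s^\frown n ,
\end{equation}
because $x\notin K_t$, and $t$ is incomparable with $s^\frown n'$ for $n'\ne n$.
Here $\omega\setminus\{n\}\in p_\alpha$ because $p_\alpha$ is nonprincipal.
We verify the hypotheses of Lemma~\ref{lem:columns}.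

\emph{Hausdorff.} Let $x=(\alpha,s)\ne y=(\beta,t)$. If $s=t$, then
$\alpha\ne\beta$, and we choose $F\in p_\alpha$ with $\omega\setminus F\in p_\beta$.
The cones $K_{s^\frown n}$, $n\in\omega$, are pairwise disjoint and contain neither
$x$ nor $y$, so $N(x,F)\cap N(y,\omega\setminus F)=\emptyset$. If $s$ and $t$ are
incomparable, use $K_s$ and $K_t$. If $t\supseteq s^\frown n$, use
$N(x,\omega\setminus\{n\})$ and $K_t$ with \eqref{eq:cone}. In the remaining case
$s$ properly extends $t$, and we exchange $x$ and $y$.

\emph{(i)} Fix a level $D_s=\omega_\omega\times\{s\}$ and a point $x=(\alpha,t)$.
If $t=s$, then $N(x,\omega)\cap D_s=\{x\}$. If $t\not\subseteq s$, then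
$K_t$ is a neighborhood of $x$ with $K_t\cap D_s=\emptyset$. Otherwise
$s\supseteq t^\frown n$ for some $n$, and
$N(x,\omega\setminus\{n\})\cap D_s=\emptyset$ by \eqref{eq:cone} with $s$ and $t$
exchanged, since $D_s\subseteq K_s$. So $D_s$ is closed discrete.

\emph{(ii)} For countable $Q$, the set $(\omega_\omega\setminus Q)\times\mathrm{Seq}$
is nonempty and disjoint from $Q\times\mathrm{Seq}$. It is open: with this $Q$ the
set in \eqref{eq:open} is $\omega$ at each of its points.

\emph{(iii)} Let $O$ be open and $(\alpha,s)\in O$, and let $Q$ be as in
\eqref{eq:open}. The set there is a member of $p_\alpha$, hence nonempty; if $n$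
belongs to it, then $(\beta,s^\frown n)\in O$ for all $\beta\notin Q$. So $O$ meets
every column $\{\beta\}\times\mathrm{Seq}$ with $\beta\notin Q$.

\begin{proof}[Proof of Theorem~\ref{thm:A} \textup{(1)$\Rightarrow$(2)}]
If (2) fails, then $2^{\mathfrak c}\ge\aleph_\omega$, and by
Lemma~\ref{lem:columns} the space just constructed is a Hausdorff semistratifiable
SCE-space that is not separable. So (1) fails. Together with
Section~\ref{sec:size} this proves Theorem~\ref{thm:A}.
\end{proof}

\begin{remark}
If $\mathfrak c<\aleph_\omega\le2^{\mathfrak c}$, the second example cannot be
regular, by Theorem~\ref{thm:B}. In both examples the levels are closed discrete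
sets of size $\aleph_\omega$, so $e(X)=|X|=\aleph_\omega$, the smallest extent that
Theorem~\ref{thm:C} permits for a nonseparable semistratifiable SCE-space.
\end{remark}

\begin{thebibliography}{1}
\bibitem{SCE}
\emph{Spaces with star countable extent},
\url{https://dml.cz/bitstream/handle/10338.dmlcz/145842/CommentatMathUnivCarolRetro_57-2016-3_11.pdf}
\end{thebibliography}

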